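# Graphs of minimum degree $\frac65k$ with no $k$-connected minor

## 1. Minors, branch sets, connectivity, and a tail bound

All graphs are finite and simple. We write $|G|$ for the number of vertices of $G$, $e(G)$ for the number of edges, $\delta(G)$ for the minimum degree, and $G[X]$ for the subgraph induced on $X$.

**Definition (minor).** A graph $H$ is a *minor* of $G$ if $H$ can be obtained from a subgraph of $G$ by contracting edges.

We use the standard equivalent form. $H$ is a minor of $G$ if and only if there are pairwise disjoint nonempty sets $B_h\subseteq V(G)$, one for each $h\in V(H)$, such that each $G[B_h]$ is connected and, whenever $hh'\in E(H)$, some edge of $G$ joins $B_h$ to $B_{h'}$. The sets $B_h$ are called *branch sets*. Not every vertex of $G$ has to lie in a branch set.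

*Example.* The 4-cycle with vertices $1,2,3,4$ in order has a triangle as a minor, with branch sets $\{1,2\},\{3\},\{4\}$. The edges $23$, $34$, $41$ give the three adjacencies.

**Definition ($k$-connected, connectivity).** For a positive integer $k$, a graph is *$k$-connected* if it has more than $k$ vertices and remains connected after deleting any set of fewer than $k$ vertices. The *connectivity* of a graph is the largest $k$ for which it is $k$-connected (and $0$ if there is none).

*Example.* An edge is 1-connected and a cycle is 2-connected. The complete graph $K_{k+1}$ is $k$-connected. The octahedron $K_{2,2,2}$ is 4-connected: it has $6>4$ vertices, and after deleting at most three vertices at least three remain. These cannot all lie in one class of size 2, so what remains is complete multipartite with at least two nonempty classes, hence connected.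

**Fact 1.** A $k$-connected graph $H$ has $\delta(H)\ge k$.

*Proof.* Suppose a vertex $v$ had degree less than $k$. Delete its neighbors, which are fewer than $k$ vertices. Since $|H|\ge k+1$, at least one vertex other than $v$ remains, and $v$ is now isolated from it. So $H$ is not $k$-connected. $\square$

The converse fails: two copies of $K_{k+1}$ sharing one vertex have minimum degree $k$, but for $k\ge2$ deleting the shared vertex disconnects them.

**Fact 2 (Hoeffding's inequality).** If $X$ is a sum of $N\ge 1$ independent random variables with values in $\{0,1\}$, then for every $t\ge0$
$$\Pr\bigl(X\le \mathbb E X-t\bigr)\le \exp(-2t^2/N).$$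

*Example.* With $N\le k$ variables and $t=\varepsilon k$ the bound is at most $e^{-2\varepsilon^2k}$, which beats a union bound over $O(k)$ events. With $N\le k^2$ variables and $t=\varepsilon k^2$ it is at most $e^{-2\varepsilon^2k^2}$, which beats even a union bound over $e^{O(k\log k)}$ events. We will need both cases.

## 2. Does minimum degree $k+1$ force a $k$-connected minor?

By Fact 1, a $k$-connected minor has minimum degree at least $k$. The example of two glued cliques shows that minimum degree $k$ does not make the graph itself $k$-connected. In that example, however, a single $K_{k+1}$ is a $k$-connected minor, and we are free to pass to subgraphs and to contract. Conjecture 6.2 in "Width-Type Graph Parameters" (https://core.ac.uk/download/288477973.pdf) asserts that a slightly larger minimum degree always suffices: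

> **Conjecture 6.2.** If a graph $G$ has minimum degree $k+1$, then $G$ has a $k$-connected minor.

The task is to prove or disprove it. It is false for every sufficiently large $k$, and a larger constant in place of the $1$ does not save it.

**Theorem 1.** For every sufficiently large $k$ there is a graph $G$ with fewer than $6.3k$ vertices and minimum degree at least $\frac65k$ such that every minor $H$ of $G$ with $\delta(H)\ge k$ has connectivity at most $0.71k$. In particular $G$ has no $k$-connected minor.

The last sentence follows from the one before it: by Fact 1 a $k$-connected minor $H$ has $\delta(H)\ge k$, and its connectivity is at least $k>0.71k$.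

**Corollary 2.** For every sufficiently large $k$ and every integer $d$ with $0\le d\le\frac65k$, in particular $d=k+1$, there is a graph of minimum degree exactly $d$ with no $k$-connected minor.

*Proof from Theorem 1.* Delete the edges of $G$ one at a time. Each deletion lowers the minimum degree by at most $1$, and at the end the minimum degree is $0$. So at some moment it equals $d$ exactly. The spanning subgraph at that moment has no $k$-connected minor, because its minors are minors of $G$. For $k\ge5$ we have $k+1\le\frac65k$, so $d=k+1$ is allowed. $\square$

On the other side, some constant multiple of $k$ does suffice.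

**Theorem 3.** Every graph with minimum degree at least $4k$ has a $k$-connected subgraph. So if $f(k)$ is the least $d$ such that minimum degree $\ge d$ forces a $k$-connected minor, then $\frac65k<f(k)\le4k$ for all large $k$.

## 3. The cases $k\le 4$

For $k\le4$ the conjecture is true, so a counterexample has to use large $k$.

For $k=1$, a graph with an edge contains $K_2$, which is 1-connected. For $k=2$, take a longest path in a graph of minimum degree at least $2$. All neighbors of its first vertex lie on the path, and there are at least two of them, so there is a cycle, and a cycle is 2-connected.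

For $k=3$ the hypothesis is minimum degree $4$, and there is a $K_4$ minor by a short argument. We have $e(G)\ge 2|G|>2|G|-2$. Among all minors of $G$ with $n\ge2$ vertices and at least $2n-2$ edges, choose one, $M$, for which first the number of vertices and then the number of edges is as small as possible.

- Here $n\ge4$: two vertices would need $2>1$ edges, and three vertices would need $4>3$ edges.
- No vertex is isolated, since deleting one would leave $n-1\ge2$ vertices and still at least $2(n-1)-2$ edges.
- $e(M)=2n-2$, since otherwise we could delete an edge. So the average degree is less than $4$, and some vertex $v$ has degree between $1$ and $3$.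
- Every edge $xy$ lies in at least two triangles. If $x,y$ have $c$ common neighbors, contracting $xy$ loses $1+c$ edges and one vertex. By minimality $e(M)-(1+c)<2(n-1)-2$, so $1+c>2$.

Apply the last point to the edges at $v$: each neighbor of $v$ is adjacent to at least two other neighbors of $v$. So $v$ has exactly three neighbors, they form a triangle, and with $v$ they form a $K_4$, which is 3-connected.

Minimum degree $k$ is already enough for all $k\le4$. For $k=1,2$ we just saw it. For $k=3$, minimum degree at least $3$ gives a $K_4$ minor (Dirac). For $k=4$, minimum degree at least $4$ gives a $K_5$ or a $K_{2,2,2}$ minor (Halin–Jung, 1963), and both are 4-connected. We make no claim about intermediate values of $k$.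

## 4. Cliques glued along a small set

To prevent highly connected minors it is natural to build $G$ with a small separating set $S$ and many pieces hanging on it. A minor of connectivity more than $|S|$ should then be confined to one piece, together with $S$. Vertices of $S$ can have a large degree by having a few neighbors in each of many pieces, and these neighbors are of little help inside any one piece.

**Definition (glued graph, torso).** Let $F$ be a bipartite graph between disjoint sets $S$ and $Q$, with $|S|=s$ and $|Q|=a$, and let $t\ge1$. The graph $G_t(F)$ has vertex set $S\cup Q_1\cup\dots\cup Q_t$, where $S$ is independent, the $Q_i$ are disjoint copies of $Q$, each $Q_i$ is a clique joined to $S$ by a copy of $F$, and there are no edges between different $Q_i$. The *torso* $T(F)$ is the graph on $Q\cup S$ in which $Q$ and $S$ are cliques and the edges between them are those of $F$.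

*Example.* Let $Q$ have three vertices, let $S=\{u\}$, and let $F$ be a single edge from $u$ to one vertex of $Q$. Then $G_2(F)$ is two triangles joined by a path of length two through $u$, and $T(F)$ is a triangle with a pendant edge.

**Lemma 4.** If $H$ is an $(s+1)$-connected minor of $G=G_t(F)$, then $H$ is a minor of $T(F)$.

*Proof.* Let $(B_h)_{h\in V(H)}$ be branch sets of $H$ in $G$.

**Step 1: find the piece that contains most of $H$.** The branch sets are disjoint, so at most $s$ of them meet $S$. Delete from $H$ the corresponding vertices, and call the result $H'$. Since $H$ is $(s+1)$-connected it has more than $s+1$ vertices, and deleting at most $s$ of them leaves a nonempty connected graph. For $h\in V(H')$ the set $B_h$ is connected in $G-S$, whose components are the cliques $Q_i$, so $B_h$ lies in one $Q_i$. If $h,h'$ are adjacent in $H'$, an edge of $G-S$ joins $B_h$ to $B_{h'}$, so both lie in the same $Q_i$. As $H'$ is connected, all $B_h$ with $h\in V(H')$ lie in one $Q_i$, say $Q_1$.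

**Step 2: cut the branch sets down to the torso.** Identify $T(F)$ with the graph obtained from $G[Q_1\cup S]$ by making $S$ a clique, and put $B'_h=B_h\cap(Q_1\cup S)$. For $h\in V(H')$ we have $B'_h=B_h$. For $h\notin V(H')$ the set $B'_h$ meets $S$. So all the $B'_h$ are nonempty, and they are disjoint.

**Step 3: check that each $B'_h$ is connected in $T(F)$.** Take two vertices of $B'_h$ and a path between them in $G[B_h]$. A maximal section of this path outside $Q_1\cup S$ is not at either end of the path. It lies in some $Q_j$ with $j\ne1$, and all neighbors of $Q_j$ outside $Q_j$ are in $S$. So the section is preceded and followed by two vertices of $S\cap B_h$, which are adjacent in $T(F)$, and we can bypass the section by this edge. After bypassing all sections we have a path in $T(F)[B'_h]$.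

**Step 4: check the adjacencies.** Let $hh'\in E(H)$. If neither $h$ nor $h'$ is in $H'$, then $B'_h$ and $B'_{h'}$ both meet the clique $S$, so they are joined by an edge of $T(F)$. If one of them, say $h$, is in $H'$, take an edge of $G$ from $B_h\subseteq Q_1$ to $B_{h'}$. It ends in $Q_1\cup S$, so it is an edge of $T(F)$ from $B'_h$ to $B'_{h'}$. $\square$

If $s<k$, then to exclude $k$-connected minors of $G_t(F)$ it suffices that $T(F)$ has no minor of minimum degree at least $k$.

**Where counting alone stops.** The cheapest way to guarantee this would be $|T(F)|=a+s\le k$. But a vertex of $Q_i$ has degree at most $a-1+s$ in $G$, so $\delta(G)\ge k+1$ forces $a+s\ge k+2$. The torso has enough vertices, and the reason must lie in $F$. If $F$ is complete, then $T(F)=K_{a+s}$ contains $K_{k+1}$. So $F$ must be sparse enough that single vertices of $S$ have degree less than $k$ in $T(F)$. A minor, however, may contract several vertices of $S$ into one and unite their neighborhoods.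

**A structured $F$ that fails.** Let $a,s$ be even with $s\le a$, split $Q=P_1\cup P_2$ and $S=X_1\cup X_2$ into halves, and join $X_i$ completely to $P_i$ for $i=1,2$, with no other edges. Suppose $t\ge2$ and $\delta(G_t(F))\ge k$. We claim that $G_t(F)$ has a $K_{k+1}$ minor.

A vertex of $Q_1$ has degree $a-1+s/2$, so $a+s/2\ge k+1$. Take the $a$ vertices of $Q_1$ as single branch sets. Write $X_1=\{x_1,\dots,x_{s/2}\}$ and $X_2=\{x_1',\dots,x'_{s/2}\}$. Since $s/2\le a/2$, we can choose in $Q_2$ distinct $p_1,\dots,p_{s/2}$ in the copy of $P_1$ and distinct $p_1',\dots,p'_{s/2}$ in the copy of $P_2$. Take the further branch sets $\{x_j,p_j,p'_j,x'_j\}$. Each of these is a path. Any two are adjacent through the clique $Q_2$, and each is adjacent to every vertex of $Q_1$, through $x_j$ or $x'_j$. This is a $K_{a+s/2}$ minor.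

So the attempt breaks at this point: two vertices of $S$ with complementary neighborhoods merge into one that sees everything. We need an $F$ in which merging gains as little as possible.

## 5. The budget inequality for a random $F$

In a random bipartite graph where each pair is a non-edge with probability $q$, a set of $w$ vertices of $S$ misses each vertex of $Q$ with probability $q^w$. Merging helps, but it costs $w$ vertices of $S$ for one branch set. We now see, ignoring error terms, how these compete. This section only motivates the choice of parameters; the proof starts in Section 6.

Suppose $T(F)$ has a minor of minimum degree $k$, with $m$ branch sets inside $S$, each of size exactly $w$, and with $\ell$ "mixed" branch sets meeting both $S$ and $Q$. The mixed sets use at least $\ell$ vertices of $Q$, so at most $a-\ell$ vertices of $Q$ lie in branch sets inside $Q$. A typical branch set inside $S$ sees at most $m$ others of its kind, at most $\ell$ mixed ones, and about a fraction $1-q^w$ of the remaining $a-\ell$ vertices of $Q$. So we need $k\le m+\ell+(1-q^w)(a-\ell)$, that is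
$$m+q^w\ell\ \ge\ (k-a)+q^wa .\tag{1}$$
A vertex of $Q$ counts $1-q^w$ when left alone and $1$ when it is in a mixed set, so each mixed set gains $q^w$. But $S$ is limited: $wm+\ell\le s$. Each vertex of $S$ contributes at most $\max\{1/w,q^w\}$ to $m+q^w\ell$, so
$$m+q^w\ell\ \le\ s\cdot\max\{1/w,\;q^w\}.\tag{2}$$
If for every $w$ the right side of (2) is smaller than that of (1), there is a contradiction.

Let us try $a=0.8k$, $s=0.65k$, $q=0.6$. In units of $k$, (2) against (1) reads

- $w=1$: $0.65<0.2+0.48=0.68$;
- $w=2$: $0.65\cdot0.5=0.325<0.2+0.288=0.488$;
- $w=3$: $0.65/3<0.217<0.2+0.1728=0.3728$;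
- $w\ge4$: here $q^w\le1/w$ (true at $w=4$ since $0.1296\le0.25$, and preserved since $0.6/w\le1/(w+1)$ for $w\ge2$), so the left side is at most $0.65/4=0.1625<0.2$.

The expected degree of a vertex of $Q_i$ is about $a+0.4s=1.06k$, which is more than $k+1$ for large $k$. A vertex of $S$ gets about $0.4a=0.32k$ neighbors from each copy, so four copies suffice for it.

To reach $\frac65k$, look at the slack. The row $w=1$ is nearly tight and limits the number of vertices of $S$, while the row $w=2$ has much room. So we give part of $S$ "double strength": a vertex that misses each vertex of $Q$ with probability $q^2$, as a merged pair would. It counts as one vertex in the row $w=1$, as two units in later rows, and it adds more to the degrees in $Q$.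

Two points must be made rigorous. Branch sets have varying sizes, and "about a fraction $1-q^w$" has to hold although the minor is chosen after $F$ is known. The second point is delicate. For a single set $U$ it is false, because an adversary can choose the remaining part of $Q$ to consist of neighbors of $U$ only. What saves us is that there are linearly many disjoint sets $U$, and one needs the estimate only on average over them.

## 6. A weighted random bipartite graph

Fix
$$r=0.7,\qquad \eta=10^{-4},\qquad a=\lfloor0.92k\rfloor,\qquad s_2=\lfloor0.33k\rfloor,\qquad s_1=\lfloor0.38k\rfloor,\qquad s=s_1+s_2\le0.71k.$$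
Let $Q,S_1,S_2$ be disjoint sets of sizes $a,s_1,s_2$, and $S=S_1\cup S_2$.

**Definition (weight).** A vertex $u\in S_i$ has weight $\mathrm{wt}(u)=i$. The weight of $U\subseteq S$ is the sum of the weights of its elements.

*Example.* One vertex of $S_2$, or two vertices of $S_1$, form a set of weight $2$. If each pair $uv$ is a non-edge independently with probability $r^{\mathrm{wt}(u)}$, then in both cases a given $v\in Q$ has no neighbor in the set with probability $0.49$.

The total weight of $S$ is at most $(2\cdot0.33+0.38)k=1.04k$.

**Lemma 5.** For large $k$ there is a bipartite graph $F$ between $S$ and $Q$ such that: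

1. every $v\in Q$ has at least $(0.2823-\eta)k$ neighbors in $S$;
2. every $u\in S$ has at least $0.2k$ neighbors in $Q$;
3. for every $w\in\{1,\dots,13\}$, every family $\mathcal U$ of pairwise disjoint subsets of $S$, each of weight exactly $w$, and every $Q'\subseteq Q$, the number of pairs $(U,v)\in\mathcal U\times Q'$ such that $v$ has no neighbor in $U$ is at least $r^w|\mathcal U||Q'|-\eta^2k^2$.

*Proof.* For $u\in S$, $v\in Q$ let $uv$ be a non-edge with probability $r^{\mathrm{wt}(u)}$ (so $0.7$ or $0.49$), independently for all pairs. We show that each property fails with probability $o(1)$.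

**Step 1: the degrees, for (1) and (2).** The expected number of neighbors of $v\in Q$ is
$$0.51s_2+0.3s_1\ge0.51(0.33k-1)+0.3(0.38k-1)\ge0.2823k-2 .$$
If (1) fails at $v$, the degree is below its mean by at least $\eta k-2$, which by Hoeffding (with $s\le k$ variables) has probability at most $\exp(-2(\eta k-2)^2/k)=e^{-\Omega(k)}$ once $\eta k>2$. The expected number of neighbors of $u\in S$ is at least $0.3a\ge0.276k-0.3\ge0.27k$ for large $k$. If (2) fails at $u$, the deviation is at least $0.07k$, which has probability at most $\exp(-2(0.07k)^2/k)=e^{-\Omega(k)}$. There are at most $2k$ vertices in all, so by the union bound (1) and (2) hold with probability $1-o(1)$.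

**Step 2: one choice of $(w,\mathcal U,Q')$, for (3).** If $\mathcal U$ or $Q'$ is empty the claim is trivial, so assume neither is. For $(U,v)\in\mathcal U\times Q'$ the event "$v$ has no neighbor in $U$" has probability $\prod_{u\in U}r^{\mathrm{wt}(u)}=r^w$. It depends only on the pairs $uv$ with $u\in U$. Since the sets in $\mathcal U$ are disjoint, different $(U,v)$ use disjoint sets of pairs, so the events are independent. The members of $\mathcal U$ are nonempty and disjoint, so $|\mathcal U|\le s$ and $N=|\mathcal U||Q'|\le sa\le k^2$. By Hoeffding with $t=\eta^2k^2$, the claim fails for this choice with probability at most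
$$\exp(-2\eta^4k^4/N)\le\exp(-2\eta^4k^2).$$

**Step 3: all choices at once.** There are $13$ values of $w$. A family $\mathcal U$ is described by assigning each vertex of $S$ either to one of at most $s$ sets or to none, so there are at most $(s+1)^s$ families. There are $2^a$ sets $Q'$. Altogether there are at most $13(s+1)^s2^a=e^{O(k\log k)}$ choices, and $e^{O(k\log k)}\exp(-2\eta^4k^2)=o(1)$. So (3) holds with probability $1-o(1)$. $\square$

Fix such an $F$ from now on, and put $G=G_6(F)$ and $T=T(F)$.

**Size and degrees of $G$.** We check the two numerical claims of Theorem 1. First, $|G|\le6\cdot0.92k+0.71k=6.23k<6.3k$. A vertex of $Q_i$ has degree at least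
$$a-1+(0.2823-\eta)k\ge(1.2023-\eta)k-2=1.2022k-2\ge1.2k\qquad(k\ge910),$$
and a vertex of $S$ has degree at least $6\cdot0.2k=1.2k$. So $\delta(G)\ge\frac65k$.

## 7. The torso has no minor of minimum degree $k$

**Lemma 6.** For large $k$, the torso $T$ has no minor of minimum degree at least $k$.

*Proof.* Suppose $H$ is such a minor, with branch sets in $T$. Then $|H|\ge k+1$.

**Step 1: classify the branch sets and count.** Let

- $\mathcal U$ be the family of branch sets contained in $S$, and $m=|\mathcal U|$;
- $\ell$ be the number of mixed branch sets, that is, those meeting both $S$ and $Q$;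
- $Q'$ be the union of the branch sets contained in $Q$.

Each mixed branch set uses a vertex of $Q\setminus Q'$, so $|Q'|\le a-\ell$. At most $a$ branch sets meet $Q$, and all the others are in $\mathcal U$, so
$$m\ge k+1-a>0.08k.\tag{3}$$

**Step 2: turn the degree condition into an inequality for each $U\in\mathcal U$.** Let $z(U)$ be the number of $v\in Q'$ with no $F$-neighbor in $U$. In $H$, the vertex belonging to $U$ has at most $m-1$ neighbors from $\mathcal U$ and at most $\ell$ mixed neighbors. Every other neighbor has its branch set inside $Q$, and that branch set contains a vertex of $Q'$ with a neighbor in $U$. These vertices are different for different branch sets, so there are at most $|Q'|-z(U)$ such neighbors. As the degree is at least $k$,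
$$k\le m-1+\ell+|Q'|-z(U)\qquad\text{for all }U\in\mathcal U.\tag{4}$$

**Step 3: find a weight $w$ that occurs often while smaller weights are rare.** This replaces the assumption of Section 5 that all sets in $\mathcal U$ have the same size. Let $m_j$ be the number of $U\in\mathcal U$ of weight exactly $j$. Suppose $m_j<\eta k$ for all $j\le13$. Then fewer than $13\eta k$ members of $\mathcal U$ have weight at most $13$. The others have weight at least $14$ each and are disjoint, so there are at most $1.04k/14$ of them. Hence
$$m\le13\eta k+\tfrac{1.04}{14}k<(0.0013+0.0743)k=0.0756k,$$
which contradicts (3). So there is a smallest $w\in\{1,\dots,13\}$ with $m_w\ge\eta k$. Since $m_j<\eta k$ for $j<w$, all but at most $12\eta k$ members of $\mathcal U$ have weight at least $w$.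

**Step 4: a lower bound on $m+r^w\ell$, the rigorous form of (1).** Apply Lemma 5(3) to the $m_w$ members of $\mathcal U$ of weight $w$ and to $Q'$. The sum of $z(U)$ over these $U$ is at least $r^wm_w|Q'|-\eta^2k^2$. So some $U$ among them has at least the average,
$$z(U)\ge r^w|Q'|-\frac{\eta^2k^2}{m_w}\ge r^w|Q'|-\eta k .$$
Insert this $U$ in (4) and use $|Q'|\le a-\ell$:
$$k< m+\ell+(1-r^w)(a-\ell)+\eta k=m+r^w\ell+(1-r^w)a+\eta k .$$
Since $a\le0.92k$, this gives
$$m+r^w\ell>\bigl(1-0.92(1-r^w)-\eta\bigr)k=(0.08+0.92\,r^w-\eta)k.\tag{5}$$

**Step 5: an upper bound on $m+r^w\ell$, the rigorous form of (2).** We put a price on each vertex of $S$, high enough for either use: as part of a set in $\mathcal U$ or in a mixed set. For $i\in\{1,2\}$ let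
$$c_w(i)=\max\Bigl\{\frac{\min(i,w)}{w},\;r^w\Bigr\}.$$
If $U\subseteq S$ has weight at least $w$, then $\sum_{u\in U}\min(\mathrm{wt}(u),w)/w\ge1$. Indeed, if some $u\in U$ has $\mathrm{wt}(u)\ge w$, its term alone is $1$; otherwise the sum is $\mathrm{wt}(U)/w\ge1$. So the vertices of such a $U$ have total price at least $1$, and at least $m-12\eta k$ members of $\mathcal U$ are of this kind. Choose also one vertex of $S$ from each mixed branch set. These $\ell$ vertices are distinct, lie outside $\bigcup\mathcal U$, and each has price at least $r^w$. Adding the prices over all of $S$,
$$m-12\eta k+r^w\ell\le\sum_{u\in S}c_w(\mathrm{wt}(u))\le\bigl(0.33\,c_w(2)+0.38\,c_w(1)\bigr)k.\tag{6}$$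

**Step 6: compare the two bounds for each $w$.** Put
$$L_w=0.33\,c_w(2)+0.38\,c_w(1),\qquad R_w=0.08+0.92\,r^w .$$
From (5) and (6), $(R_w-\eta)k<m+r^w\ell\le(L_w+12\eta)k$, so
$$R_w<L_w+13\eta=L_w+0.0013.\tag{7}$$
We show that (7) is false for every $w\in\{1,\dots,13\}$. First we compute the prices.

- $w=1$: $c_1(1)=c_1(2)=1$, so $L_1=0.71$.
- $w=2$: $c_2(2)=1$ and $c_2(1)=\max(0.5,0.49)=0.5$, so $L_2=0.33+0.19=0.52$.
- $w=3$: $c_3(2)=\frac23$ and $c_3(1)=\max(\frac13,0.343)=0.343$, so $L_3=0.22+0.13034=0.35034$.
- $w\ge4$: here $r^w\le1/w$. This holds at $w=4$, since $0.2401\le0.25$, and it persists, since $0.7/w\le1/(w+1)$ for $w\ge3$. So $c_w(2)=2/w$, $c_w(1)=1/w$ and $L_w=(0.66+0.38)/w=1.04/w$.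

In the table, values of $L_w$ are exact or rounded up, and values of $R_w$ are exact or rounded down.

| $w$ | $L_w$ | $R_w$ |
|---|---|---|
| 1 | 0.71 | 0.724 |
| 2 | 0.52 | 0.5308 |
| 3 | 0.3504 | 0.3955 |
| 4 | 0.26 | 0.3008 |
| 5 | 0.208 | 0.2346 |
| 6 | 0.1734 | 0.1882 |
| 7 | 0.1486 | 0.1557 |
| 8 | 0.13 | 0.1330 |
| 9 | 0.11556 | 0.11712 |
| 10 | 0.104 | 0.1059 |
| 11 | 0.0946 | 0.0981 |
| 12 | 0.0867 | 0.0927 |
| 13 | 0.08 | 0.0889 |

In each row $R_w-L_w\ge0.0015>0.0013$. The tightest row is $w=9$, where $0.7^9=0.040353607$ gives $R_9=0.117125\ldots$, while $L_9=0.115555\ldots$. So (7) fails for every $w$, a contradiction. $\square$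

The table stops at $13$ because of Step 3: sets of weight $14$ or more are too few to supply the $0.08k$ branch sets that (3) demands. In the row $w=2$, the numbers $0.52$ and $0.5308$ show the double-strength vertices using up the room that Section 5 had left there.

**Proof of Theorem 1.** The size and minimum degree of $G$ were checked in Section 6. Suppose a minor $H$ of $G$ has $\delta(H)\ge k$ and connectivity greater than $0.71k$. Since $0.71k\ge s$ and connectivity is an integer, $H$ is $(s+1)$-connected. By Lemma 4, $H$ is a minor of $T$. This contradicts Lemma 6. $\blacksquare$

Together with Corollary 2, Conjecture 6.2 is disproved for every sufficiently large $k$.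

## 8. Minimum degree $4k$ gives a $k$-connected subgraph

We now prove Theorem 3. The plan is to pass from minimum degree to an edge count of the form $2k(n-k)$. The term $-k$ is chosen so that, if a graph splits along fewer than $k$ vertices, at least one side inherits the count.

**Step 1: choose a minimal dense subgraph.** Let $\delta(G)\ge4k$ and $n=|G|$. Then $n\ge2k$ and $e(G)\ge2kn>2k(n-k)$. So $G$ itself is a subgraph $G'$ of $G$ satisfying
$$|G'|\ge2k\qquad\text{and}\qquad e(G')>2k(|G'|-k).\tag{8}$$
Among all subgraphs satisfying (8), choose $G'$ with $|G'|$ minimum. We will show that $G'$ is $k$-connected.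

**Step 2: show that $G'$ has minimum degree more than $2k$.** If $|G'|=2k$, then $e(G')>2k^2>k(2k-1)=\binom{2k}2$, which is impossible. So $|G'|\ge2k+1$. For any vertex $v$, the graph $G'-v$ has at least $2k$ vertices, so by minimality it violates the second part of (8): $e(G'-v)\le2k(|G'|-1-k)$. Hence
$$\deg_{G'}(v)=e(G')-e(G'-v)>2k(|G'|-k)-2k(|G'|-1-k)=2k .$$

**Step 3: exclude a small separator.** Suppose $G'$ is not $k$-connected. Since $|G'|>k$, some set $X$ of at most $k-1$ vertices disconnects $G'$. Let $A$ be $X$ together with one component of $G'-X$, and $B$ be $X$ together with all other components. Then $V(G')=A\cup B$ and $|A\cap B|\le k-1$, both $A\setminus B$ and $B\setminus A$ are nonempty, and no edge joins them. A vertex of $A\setminus B$ has all its more than $2k$ neighbors in $A$, so $|A|\ge2k$, and $|A|<|G'|$ because $B\setminus A\ne\emptyset$. The same holds for $B$. By minimality of $G'$,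
$$e(G'[A])\le2k(|A|-k),\qquad e(G'[B])\le2k(|B|-k).$$
Every edge of $G'$ lies in $A$ or in $B$, and $|A|+|B|=|G'|+|A\cap B|\le|G'|+k-1$. Therefore
$$e(G')\le2k(|A|+|B|-2k)\le2k(|G'|+k-1-2k)<2k(|G'|-k),$$
contradicting (8). So $G'$ is a $k$-connected subgraph of $G$.

**Step 4: the bounds on $f(k)$.** A subgraph is a minor, so $f(k)\le4k$. If $f(k)\le\frac65k$ for some large $k$, then the graph of Theorem 1 would have minimum degree at least $f(k)$ and hence a $k$-connected minor, which it does not. So $f(k)>\frac65k$ for all large $k$. $\blacksquare$

**Remark (a better upper bound).** A theorem of Bernshteyn and Kostochka (Discrete Math. 339 (2016)) states that every $n$-vertex graph with $n\ge\frac52k$ and at least $\frac{19}{12}k(n-k)$ edges has a $(k+1)$-connected subgraph. For $k\ge2$, apply it with $k-1$ in place of $k$ to a graph of minimum degree at least $\frac{19}6k$. It has $n>\frac{19}6k\ge\frac52(k-1)$ vertices and at least $\frac{19}{12}kn\ge\frac{19}{12}(k-1)(n-(k-1))$ edges, so it has a $k$-connected subgraph. Thus $f(k)\le\lceil\frac{19}6k\rceil$ for $k\ge2$. We do not claim that $\frac65$ is optimal; the exact asymptotic constant is not determined here.
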